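\title{Counterexamples to a conjecture on Smith forms and rank sizes of differential posets}

\begin{abstract}
We consider a three-part conjecture on $r$-differential posets: the up maps $U_n$ have all Smith entries equal to $1$, the differences $\Delta p_n$ of consecutive rank sizes weakly increase, and $DU_n+tI$ has over $\mathbb Z[t]$ the Smith form predicted by its eigenvalues. We show that all three parts are false. For every $r\equiv 0 \pmod 4$ with $r\ge 8$ we construct an $r$-differential poset in which $U_2$ has an even Smith entry and $DU_3+tI$ does not have the predicted Smith form; these ranks are the smallest possible. For $r=1$ we construct a differential poset with $\Delta p_{n+1}=\Delta p_n-1$ for every even $n\ge 8$.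
\end{abstract}

\section{Introduction}

Let $\mathbf P$ be a locally finite graded poset with a minimum element $\hat 0$ and finitely many elements of each rank. Let $P_n$ be the set of elements of rank $n$, let $p_n=|P_n|$ with $p_k=0$ for $k<0$, and let $\Delta p_n=p_n-p_{n-1}$. We write $x\lessdot y$ when $y$ covers $x$. On the free abelian group $\mathbb Z\mathbf P$ with basis $\mathbf P$, the \emph{up} and \emph{down maps} are the linear maps
\[
Ux=\sum_{y\gtrdot x}y,\qquad Dy=\sum_{x\lessdot y}x .
\]
For a positive integer $r$, the poset $\mathbf P$ is \emph{$r$-differential} if $DU-UD=rI$. An example is Young's lattice, the set of integer partitions ordered by inclusion of diagrams and ranked by size, which is $1$-differential \cite{Stanley}.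

Let $U_n$ be the $p_{n+1}\times p_n$ matrix of $U$ from rank $n$ to rank $n+1$. The matrix of $D$ from rank $n+1$ to rank $n$ is $D_{n+1}=U_n^T$. Put $DU_n=D_{n+1}U_n$ and $UD_n=U_{n-1}D_n$ (with $UD_0=0$). Both are $p_n\times p_n$ matrices, and $DU_n=UD_n+rI$.

Over $\mathbb Q$ these matrices are governed by the rank sizes: $U_n$ is injective, so $\Delta p_n\ge 0$, and $DU_n$ has the eigenvalues $r,2r,\dots,(n+1)r$ with multiplicities $\Delta p_n,\Delta p_{n-1},\dots,\Delta p_0$ (Proposition~\ref{prop:spectrum}). One may ask whether the picture over $\mathbb Z$ is equally rigid. The question needs two definitions.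

For an integer matrix $A$ there are matrices $P,Q$ invertible over $\mathbb Z$ such that $PAQ$ is diagonal with nonnegative diagonal entries $s_1\mid s_2\mid\cdots$. These entries are determined by $A$, the product $s_1\cdots s_j$ being the greatest common divisor of the $j\times j$ minors. They are the invariant factors, or \emph{Smith entries}, of $A$.

Now let $R$ be a commutative ring and let $\varphi\in R^{m\times m}$ have all its eigenvalues, counted with multiplicity, in $R$. For $i\ge1$ let $E_i$ be the set of distinct eigenvalues of multiplicity at least $i$. We say that $\varphi$ has the \emph{Smith--eigenvalue relation} over $R$ if there are invertible matrices $P,Q$ over $R$ with $P\varphi Q=\operatorname{diag}(s_1,\dots,s_m)$, $s_1\mid s_2\mid\cdots\mid s_m$, and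
\[
s_{m+1-i}=\prod_{\lambda\in E_i}\lambda\qquad(1\le i\le m)
\]
up to units, an empty product being $1$.

\begin{example}\label{ex:r1n2}
Let $r=1$. Applying $DU-UD=I$ to $\hat0$ and then to the element covering it gives $p_1=1$ and $p_2=2$, so $U_1=(1,1)^T$ and
\[
DU_2+tI=U_1U_1^T+(t+1)I=\begin{pmatrix}t+2&1\\1&t+2\end{pmatrix}.
\]
The eigenvalues $t+1$ and $t+3$ are simple, so $E_1=\{t+1,t+3\}$, $E_2=\emptyset$, and the predicted form is $\operatorname{diag}(1,(t+1)(t+3))$. Subtracting $(t+2)$ times row $1$ from row $2$ and then $(t+2)$ times column $2$ from column $1$ leaves the entries $1$ and $1-(t+2)^2=-(t+1)(t+3)$ on the antidiagonal. So the relation holds over $\mathbb Z[t]$.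
\end{example}

The following is Conjecture 2.6 of \cite{thesis}.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $\mathbf P$ be an $r$-differential poset and let $n\ge0$. Then}
\begin{enumerate}
\item[(i)] \emph{$U_n$ has all Smith entries equal to $1$;}
\item[(ii)] \emph{$\Delta p_{n+1}\ge\Delta p_n$, where $n\ge1$ is required if $r=1$;}
\item[(iii)] \emph{$DU_n+tI$ has the Smith--eigenvalue relation over $\mathbb Z[t]$.}
\end{enumerate}
\medskip

The case $r=1$, $n=0$ must be excluded in (ii) because there $\Delta p_1=0<1=\Delta p_0$. Each part extends a true statement by one step. Part (i) asks that $U_n$, which is injective over $\mathbb Q$, stay injective modulo every prime. Part (ii) asks for a convexity of the rank sizes on top of their monotonicity; it holds for $1\le n\le 6$ in Young's lattice, where $p_0,\dots,p_7=1,1,2,3,5,7,11,15$. Part (iii) is true with $\mathbb Q[t]$ in place of $\mathbb Z[t]$ (Remark~\ref{rem:Qt}). Moreover the parts support one another and hold in low ranks, as Theorem~\ref{thm:positive} below shows. Nevertheless all three are false.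

\begin{theorem}\label{thm:smith}
Let $r=4k$ with $k\ge2$. There is an $r$-differential poset for which
\begin{enumerate}
\item[(a)] $U_2$ has an even Smith entry, and
\item[(b)] $DU_3+tI$ does not have the Smith--eigenvalue relation over $\mathbb Z[t]$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:ranks}
There is a $1$-differential poset with $\Delta p_{n+1}=\Delta p_n-1$ for every even $n\ge8$.
\end{theorem}

We say that a part of the conjecture \emph{holds at $n$} for $\mathbf P$ if its statement is true for this $\mathbf P$ and this $n$.

\begin{theorem}\label{thm:positive}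
Let $\mathbf P$ be any $r$-differential poset.
\begin{enumerate}
\item[(a)] $U_0$ and $U_1$ have all Smith entries equal to $1$.
\item[(b)] Any prime dividing a Smith entry of $U_2$ divides $r$. In particular, for $r=1$ part \textup{(i)} holds for $n\le2$.
\item[(c)] $DU_n+tI$ has the Smith--eigenvalue relation over $\mathbb Z[t]$ for $n\le 2$.
\item[(d)] Let $p$ be a prime dividing $r$, let $k_j=\dim\ker(U_j\bmod p)$ and $k_{-1}=0$. Then $\Delta p_{n+1}\ge\Delta p_n+k_{n-1}-2k_n$. In particular, if $r\ge2$ and \textup{(i)} holds at $n$, then \textup{(ii)} holds at $n$.
\item[(e)] If \textup{(iii)} holds at $n\ge1$ and $\Delta p_n\ge\Delta p_j$ for all $j<n$, then \textup{(i)} holds at $n-1$.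
\end{enumerate}
\end{theorem}

By (a) and (c), the ranks $2$ and $3$ in Theorem~\ref{thm:smith} are the smallest at which (i) and (iii) can fail. We do not decide whether (ii) can fail for some $r\ge2$, or whether (i) or (iii) can fail for $r=1$.

We prove Theorem~\ref{thm:positive} first, in Sections~\ref{sec:links} and~\ref{sec:low}, because it tells us where to look. Part (e) reduces Theorem~\ref{thm:smith}(b) to Theorem~\ref{thm:smith}(a), the proof of (b) describes a kernel vector of $U_2$ modulo $p$ closely enough to suggest the construction of Section~\ref{sec:even}, and (d) points to $r=1$ as the place to attack (ii), which we do in Section~\ref{sec:ranks}. Both constructions build a poset rank by rank with the tool of Section~\ref{sec:prelim}.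

\section{Building differential posets rank by rank}\label{sec:prelim}

For $x\in\mathbf P$ let $d(x)$ be the number of elements covered by $x$ and let $C_x$ be the set of elements covering $x$. For $x,y\in P_n$, the coefficient of $y$ in $DUx$ is the number of common upper covers of $x$ and $y$, and its coefficient in $UDx$ is the number of common lower covers. Hence $DU-UD=rI$ holds on rank $n$ exactly when
\begin{enumerate}
\item[(R1)] each $x\in P_n$ satisfies $|C_x|=d(x)+r$;
\item[(R2)] distinct $x,y\in P_n$ have as many common upper covers as common lower covers.
\end{enumerate}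
A finite graded poset with ranks $0,\dots,N$ and minimum $\hat0$ is \emph{$r$-differential up to rank $N$} if (R1) and (R2) hold on ranks $0,\dots,N-1$. If we add ranks one at a time and keep this property at each stage, the union is an $r$-differential poset.

Two distinct elements of the same rank are \emph{neighbors} if they have a common lower cover. An upper cover of $x$ is \emph{private} if it covers only $x$.

\begin{lemma}\label{lem:unique}
Let $\mathbf P$ be $r$-differential up to rank $N$.
\begin{enumerate}
\item[(a)] Distinct elements of the same rank have at most one common lower cover.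
\item[(b)] Distinct elements of the same rank $n<N$ have exactly one common upper cover if they are neighbors, and none otherwise.
\item[(c)] Let $x$ have rank $n<N$. For $c\in C_x$ let $A(c)$ be the set of elements other than $x$ covered by $c$. The sets $A(c)$ are pairwise disjoint sets of neighbors of $x$. If $x$ has $\nu$ neighbors, it has at least $d(x)+r-\nu$ private covers.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Suppose $x\ne y$ of rank $j$ have two common lower covers $a\ne b$. Then $a,b$ have the two common upper covers $x,y$. If $j-1>0$, then by (R2) on rank $j-1$ they have two common lower covers, and we repeat the step. After finitely many steps we obtain two distinct elements of rank $0$, which contradicts the existence of $\hat0$. Part (b) follows from (a) and (R2). For (c), an element of $A(c)$ shares the upper cover $c$ with $x$, so by (b) it is a neighbor of $x$ and lies in no other $A(c')$. Thus at most $\nu$ of the $d(x)+r$ sets $A(c)$ are nonempty, and $A(c)=\emptyset$ means that $c$ is private.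
\end{proof}

So a new rank is a design: we must choose the sets of lower covers of the new elements so that each pair of neighbors is covered once, without giving any element too many upper covers.

\begin{lemma}[Extension by blocks]\label{lem:blocks}
Let $\mathbf P$ be $r$-differential up to rank $n$, and let $(B_i)_{i\in I}$ be a finite family of nonempty subsets of $P_n$, called blocks. Suppose that two distinct elements of $P_n$ lie together in exactly one block if they are neighbors and in no block otherwise, and that each $x\in P_n$ lies in $N(x)\le d(x)+r$ blocks. Let $P_{n+1}$ consist of one element covering exactly $B_i$ for each $i\in I$, and of $d(x)+r-N(x)$ elements covering only $x$ for each $x\in P_n$. The resulting poset is $r$-differential up to rank $n+1$.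
\end{lemma}

\begin{proof}
Each $x\in P_n$ has $N(x)+(d(x)+r-N(x))$ upper covers, which is (R1). The common upper covers of $x\ne y$ correspond to the blocks containing both, so their number is $1$ for neighbors and $0$ otherwise. By Lemma~\ref{lem:unique}(a) this is the number of common lower covers.
\end{proof}

One choice of blocks is always available.

\begin{corollary}[Wagner extension]\label{cor:wagner}
Let $\mathbf P$ be $r$-differential up to rank $n\ge1$. Let $P_{n+1}$ consist of an element $z'$ covering exactly $C_z$ for each $z\in P_{n-1}$, and of $r$ elements covering only $x$ for each $x\in P_n$. The result is $r$-differential up to rank $n+1$, and $p_{n+1}=rp_n+p_{n-1}$. Consequently every poset that is $r$-differential up to some rank $n\ge 1$ is the bottom part of an $r$-differential poset.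
\end{corollary}

\begin{proof}
Take the blocks $C_z$, $z\in P_{n-1}$, which are nonempty by (R1). The blocks containing $x\neq y$ are the $C_z$ with $z$ a common lower cover of $x,y$, and $N(x)=d(x)$.
\end{proof}

We now prove the facts over $\mathbb Q$ quoted in the introduction.

\begin{proposition}[Stanley]\label{prop:spectrum}
In an $r$-differential poset, $U_n$ is injective over $\mathbb Q$, so $p_{n+1}\ge p_n$, and $DU_n$ has the eigenvalues $r(i+1)$ with multiplicity $\Delta p_{n-i}$, $0\le i\le n$.
\end{proposition}

\begin{proof}
The matrix $U_n^TU_n=DU_n=U_{n-1}U_{n-1}^T+rI$ is positive definite, so $U_n$ is injective. For an $a\times b$ matrix $A$ with $a\ge b$ one has $\det(xI-AA^T)=x^{a-b}\det(xI-A^TA)$. With $A=U_{n-1}$ this says that the spectrum of $UD_n$ is that of $DU_{n-1}$ together with $\Delta p_n$ zeros. Adding $r$ to each eigenvalue gives the spectrum of $DU_n$, and the claim follows by induction from $DU_0=[r]$.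
\end{proof}

Thus $U_n$ has $p_n$ Smith entries, all nonzero. The matrices $P,Q$ of a Smith form remain invertible modulo a prime $p$, so the rank of $U_n$ over $\mathbb F_p$ is the number of Smith entries not divisible by $p$. Hence
\begin{equation}\label{eq:modp}
p \text{ divides a Smith entry of } U_n\iff U_n \text{ is not injective modulo } p,
\end{equation}
and (i) holds at $n$ if and only if $U_n$ is injective modulo every prime. Also, the eigenvalues of $DU_n+tI$ are the polynomials $t+r(i+1)\in\mathbb Z[t]$, with multiplicities $\Delta p_{n-i}$.

Call two square matrices over $R$ \emph{equivalent} if $\psi=P\varphi Q$ with $P,Q$ invertible over $R$. Adding a multiple of a row or column to another, permuting rows or columns, and changing their signs all produce equivalent matrices.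

\begin{remark}\label{rem:Qt}
Over $\mathbb Q[t]$ the matrix $\varphi=DU_n+tI$ always has the Smith--eigenvalue relation. Indeed $DU_n$ is symmetric with rational eigenvalues, hence diagonalizable over $\mathbb Q$, so $\varphi$ is equivalent to the diagonal matrix of its eigenvalues. If $af+bg=1$, then
\[
\begin{pmatrix}a&b\\-g&f\end{pmatrix}\begin{pmatrix}f&0\\0&g\end{pmatrix}\begin{pmatrix}1&-bg\\1&af\end{pmatrix}=\begin{pmatrix}1&0\\0&fg\end{pmatrix},
\]
and both outer matrices have determinant $1$. Split the list of eigenvalues into the groups $E_1,E_2,\dots$. The members of $E_i$ are pairwise coprime in $\mathbb Q[t]$, so that group becomes $\operatorname{diag}(1,\dots,1,\prod_{\lambda\in E_i}\lambda)$. Both steps use denominators: for instance $t+r$ and $t+2r$ generate the proper ideal $(t,r)$ of $\mathbb Z[t]$ when $r\ge2$. Part (iii) of the conjecture asserts that the denominators can be avoided.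
\end{remark}

\section{How the three parts are linked}\label{sec:links}

Both links come from reducing the relation $DU_n=UD_n+rI$ modulo a prime.

\begin{proof}[Proof of Theorem~\ref{thm:positive}(d)]
Work over $\mathbb F_p$. Since $p\mid r$, the maps $D$ and $U$ commute, so $U$ preserves $\ker D$; the point is that the dimensions of these kernels are essentially the differences $\Delta p_j$. As $D_{n+1}=U_n^T$ has rank $p_n-k_n$,
\[
\dim\ker D_{n+1}=p_{n+1}-(p_n-k_n)=\Delta p_{n+1}+k_n ,
\]
and the same formula one rank lower gives $\dim\ker D_n=\Delta p_n+k_{n-1}$ (for $n=0$ both sides are $1$). If $v\in\ker D_n$ then $DUv=UDv+rv=0$. So $U_n$ maps $\ker D_n$ into $\ker D_{n+1}$ with kernel of dimension at most $k_n$, and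
\[
\Delta p_{n+1}+k_n\ge\Delta p_n+k_{n-1}-k_n .
\]
If $r\ge2$ there is a prime $p\mid r$, and if (i) holds at $n$ then $k_n=0$ by \eqref{eq:modp}, so $\Delta p_{n+1}\ge\Delta p_n+k_{n-1}\ge\Delta p_n$.
\end{proof}

For $r=1$ no such prime exists and the argument gives nothing. Theorem~\ref{thm:ranks} lives in this gap.

\begin{proof}[Proof of Theorem~\ref{thm:positive}(e)]
Let $\varphi=DU_n+tI$ and $P\varphi Q=\operatorname{diag}(s_1,\dots,s_{p_n})$ as in the relation. By hypothesis the largest multiplicity of an eigenvalue of $\varphi$ is $\Delta p_n$, so $E_i=\emptyset$ exactly when $i>\Delta p_n$. Hence $p_n-\Delta p_n=p_{n-1}$ of the $s_j$ are units of $\mathbb Z[t]$, that is, $\pm1$. Let $p$ be any prime and apply the ring homomorphism $\mathbb Z[t]\to\mathbb F_p$ with $t\mapsto -r$. The matrices $P,Q$ have determinant $\pm1$ and remain invertible, so the image of $\varphi$ has rank at least $p_{n-1}$. This image is $DU_n-rI=UD_n=U_{n-1}U_{n-1}^T$ modulo $p$, whose rank is at most that of $U_{n-1}$. So $U_{n-1}$, which has $p_{n-1}$ columns, is injective modulo $p$. Now use \eqref{eq:modp}.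
\end{proof}

The hypothesis on $\Delta p_n$ fixes the number of units. If some $\Delta p_j$ with $j<n$ were larger, fewer than $p_{n-1}$ of the $s_j$ would be units and the rank bound would fall short of injectivity.

\section{Ranks zero, one and two}\label{sec:low}

Let $\mathbf P$ be $r$-differential. We call the elements of $P_1$ \emph{points}. By (R1) for $\hat0$ there are $r$ points, and any two are neighbors. A point has $d=1$ and $r-1$ neighbors, so Lemma~\ref{lem:unique}(c) gives
\begin{equation}\label{eq:private}
\text{every point has at least } (1+r)-(r-1)=2 \text{ private covers.}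
\end{equation}
All three low-rank statements rest on this fact.

\begin{proof}[Proof of Theorem~\ref{thm:positive}(a)]
The matrix $U_0$ is a column of $r\ge1$ ones. The rows of $U_1$ indexed by one private cover of each point form an $r\times r$ identity matrix. In both cases some maximal minor equals $1$, so the product of the Smith entries is $1$.
\end{proof}

Part (b) follows from \eqref{eq:modp} and the next lemma, whose other conclusions will guide the construction in Section~\ref{sec:even}. For a vector $v$ we write $v(x)$ for its coordinate at $x$.

\begin{lemma}\label{lem:kernel}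
Let $p$ be a prime and let $v\in\mathbb F_p^{P_2}$ be nonzero with $U_2v=0$. Then $v(x)=0$ for every $x\in P_2$ that covers only one point, $D_2v=0$, and $p\mid r$.
\end{lemma}

\begin{proof}
Let $x\in P_2$ cover only the point $z$. The neighbors of $x$ are the $r$ elements of $C_z\setminus\{x\}$, and $d(x)+r=r+1$, so $x$ has a private cover $c$ by Lemma~\ref{lem:unique}(c). Then $v(x)=(U_2v)(c)=0$. Put $w=D_2v$. From $0=DUv=U_1w+rv$ we get $w(z)=(U_1w)(x)=-rv(x)=0$. By \eqref{eq:private} every point $z$ has such an $x$, so $w=0$. Then $rv=0$ with $v\ne0$, and $p\mid r$.
\end{proof}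

For (c) we need the Smith form of one family of matrices. Let $J_r$ be the $r\times r$ matrix of ones.

\begin{lemma}\label{lem:J}
For $q\in\mathbb Z[t]$ and $r\ge2$, the matrix $J_r+qI$ is equivalent over $\mathbb Z[t]$ to $\operatorname{diag}(1,q,\dots,q,q(q+r))$ with $r-2$ entries $q$.
\end{lemma}

\begin{proof}
Let $e_1,\dots,e_r$ be the unit row vectors. Subtract the last row from the others, so that row $i<r$ is $qe_i-qe_r$. Add columns $1,\dots,r-1$ to column $r$: row $i<r$ becomes $qe_i$ and the last row becomes $(1,\dots,1,q+r)$. Subtract column $1$ from columns $2,\dots,r-1$: the last row becomes $(1,0,\dots,0,q+r)$ and the first $(q,-q,\dots,-q,0)$. Adding rows $2,\dots,r-1$ to row $1$ restores it to $qe_1$. Up to order, the matrix is now $qI_{r-2}\oplus\left(\begin{smallmatrix}q&0\\1&q+r\end{smallmatrix}\right)$. In the last block subtract $q$ times row $2$ from row $1$ and then $(q+r)$ times column $1$ from column $2$; what remains are the entries $1$ and $-q(q+r)$ on the antidiagonal.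
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}(c)]
Put $s=t+r$, so that $DU_n+tI=UD_n+sI$ has the eigenvalues $s+ir$ with multiplicity $\Delta p_{n-i}$. A $1\times1$ matrix has the relation trivially; this covers $n=0$ and the case $n=1$, $r=1$. The case $n=2$, $r=1$ is Example~\ref{ex:r1n2}. So let $r\ge2$.

\emph{Rank $1$.} Here $UD_1=U_0U_0^T=J_r$. The eigenvalues are $s$ with multiplicity $r-1$ and $s+r$ with multiplicity $1$, so $E_1=\{s,s+r\}$, $E_i=\{s\}$ for $2\le i\le r-1$, and $E_r=\emptyset$. Lemma~\ref{lem:J} with $q=s$ gives the predicted form.

\emph{Rank $2$.} We reduce to rank $1$, using the two private covers of each point for two different purposes. By \eqref{eq:private} we can order $P_2$ so that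
\[
U_1=\begin{pmatrix}I\\B\end{pmatrix},\qquad B=\begin{pmatrix}I\\X\end{pmatrix},
\]
with $I=I_r$ and $X$ of size $(p_2-2r)\times r$; in particular $p_2\ge 2r$. The first identity block allows an integral change of basis that splits off the image of $U_1$. Let $L=\left(\begin{smallmatrix}I&0\\-B&I\end{smallmatrix}\right)$, so $L^{-1}=\left(\begin{smallmatrix}I&0\\B&I\end{smallmatrix}\right)$. Then $LU_1=\left(\begin{smallmatrix}I\\0\end{smallmatrix}\right)$ and $U_1^TL^{-1}=(I+B^TB,\ B^T)=(DU_1,\ B^T)$. With $Y=DU_1+sI=J_r+(s+r)I$,
\[
L(U_1U_1^T+sI)L^{-1}=\begin{pmatrix}Y&B^T\\0&sI\end{pmatrix}=\begin{pmatrix}Y&I&X^T\\0&sI&0\\0&0&sI\end{pmatrix}.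
\]
The second identity block now serves as a pivot. Subtract (column block $2$)$\,\cdot X^T$ from column block $3$, which becomes $(0,-sX^T,sI)$ from top to bottom, and add $X^T\cdot\,$(row block $3$) to row block $2$. This gives $\left(\begin{smallmatrix}Y&I\\0&sI\end{smallmatrix}\right)\oplus sI_{p_2-2r}$. In the first summand subtract (column block $2$)$\,\cdot Y$ from column block $1$ and then $s$ times row block $1$ from row block $2$, obtaining $\left(\begin{smallmatrix}0&I\\-sY&0\end{smallmatrix}\right)$. So $DU_2+tI$ is equivalent to $I_r\oplus sY\oplus sI_{p_2-2r}$. Lemma~\ref{lem:J} with $q=s+r$ turns this into the diagonal matrix with $r$ entries $1$, then $p_2-2r+1$ entries $s$, then $r-2$ entries $s(s+r)$, and one entry $s(s+r)(s+2r)$.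

The multiplicities of $s$, $s+r$, $s+2r$ are $p_2-r\ge r$, $r-1$ and $1$. Hence $E_1=\{s,s+r,s+2r\}$, $E_i=\{s,s+r\}$ for $2\le i\le r-1$, $E_i=\{s\}$ for $r\le i\le p_2-r$, and $E_i=\emptyset$ for the remaining $r$ values of $i$. This is the form just found.
\end{proof}

\section{An even Smith entry in rank two}\label{sec:even}

By \eqref{eq:modp}, Theorem~\ref{thm:smith}(a) asks for a nonzero kernel vector of $U_2$ over $\mathbb F_2$. Such a vector is the indicator of a nonempty set $S\subseteq P_2$ such that every element of $P_3$ covers an even number of elements of $S$.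

\subsection*{What the set $S$ must look like}
Take the simplest rank $2$: each pair $\{a,b\}$ of points has its own element $e_{ab}$ covering exactly $a$ and $b$, and each point $a$ has two private covers $s_a,s'_a$. Then $|C_a|=(r-1)+2=r+1$ and two points have one common upper and one common lower cover, so the poset is $r$-differential up to rank $2$.

By Lemma~\ref{lem:kernel}, $r$ is even, $S$ contains no $s_a$ or $s_a'$, and so $S$ is the edge set of a graph $H$ on the points; the condition $D_2v=0$ says that all degrees of $H$ are even. The real constraint is a count. An element $e_{ab}\in S$ has $r+2$ upper covers, and each must cover a second element of $S$. By Lemma~\ref{lem:unique}(c) these second elements are distinct neighbors of $e_{ab}$, that is, distinct edges of $H$ at $a$ or $b$. If $H$ is $h$-regular this requires $2(h-1)\ge r+2$. We choose equality, $h=r/2+2$. Since $h$ is even, $r=4k$ and $h=2k+2$, and $h\le r-1$ forces $k\ge2$. These are the hypotheses of Theorem~\ref{thm:smith}.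

With equality there is no slack. All upper covers of $e\in S$ are used up by pairs $\{e,f\}$ of adjacent edges of $H$. But $e$ also has neighbors $w\notin S$ and must share an upper cover with each of them. So $w$ has to be inserted into blocks that already contain a pair from $S$. At a point $a\lessdot w$ it must meet each of the $h$ edges of $H$ at $a$ exactly once, so we insert it along a perfect matching of these edges. Different elements $w$ receive disjoint matchings and meet one another in a single block that avoids $S$.

\begin{example}\label{ex:r8}
Let $r=8$, $h=6$, $P_1=\mathbb Z/8$, and let $H$ be the complete graph without the four edges $\{a,a+4\}$. At the point $0$ write $b$ for $e_{0b}$. Then $C_0$ consists of $1,2,3,5,6,7\in S$ and of $4,s_0,s_0'\notin S$. Assign the matchings $\{12,35,67\}$, $\{13,26,57\}$, $\{15,27,36\}$ to $4$, $s_0$, $s'_0$. The $16$ blocks at $0$ are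
\[
\begin{array}{lll}
\{1,2,4\},\ \{3,5,4\},\ \{6,7,4\};&\{1,3,s_0\},\ \{2,6,s_0\},\ \{5,7,s_0\};\\
\{1,5,s_0'\},\ \{2,7,s_0'\},\ \{3,6,s_0'\};&\{4,s_0,s_0'\};\\
\{1,6\},\ \{1,7\},\ \{2,3\},\ \{2,5\},\ \{3,7\},\ \{5,6\}.
\end{array}
\]
They contain $10\cdot3+6=36=\binom92$ pairs, each pair of $C_0$ once, and every block contains $0$ or $2$ elements of $S$. An element of $S$ is in $5$ of these blocks, each of $4,s_0,s'_0$ in $4$. Translate by $a\in\mathbb Z/8$ to get the blocks at $a$. An edge of $H$ lies in $5+5=10=d+r$ blocks and gets no private cover. Each of the four elements $e_{a,a+4}$ lies in $8$ blocks and gets $2$ private covers, and each of the sixteen elements $s_a,s_a'$ lies in $4$ blocks and gets $5$. So $p_3=8\cdot16+4\cdot2+16\cdot5$ and $p_0,\dots,p_3=1,8,44,216$.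
\end{example}

\subsection*{The construction}
We use the fact that for even $h$ the complete graph on $h$ vertices has $h-1$ pairwise disjoint perfect matchings (a $1$-factorization). Explicitly, on the vertex set $\mathbb Z/(h-1)\cup\{\infty\}$ take for each $c\in\mathbb Z/(h-1)$ the matching with edges $\{c,\infty\}$ and $\{c+i,c-i\}$, $1\le i\le h/2-1$. As $h-1$ is odd, an edge $\{u,v\}$ avoiding $\infty$ occurs only for the $c$ with $2c=u+v$.

\begin{proof}[Proof of Theorem~\ref{thm:smith}(a)]
Let $P_1=\mathbb Z/4k$, let $P_2$ be as above, and let $h=2k+2$. Let $H$ be the graph on $P_1$ joining $a$ to $a\pm1,\dots,a\pm(k+1)$. These $h$ vertices are distinct and different from $a$ because $k+1<2k$, so $H$ is $h$-regular. Let $S=\{e_{ab}: ab\in H\}$, and for a point $a$ put $S_a=S\cap C_a$ and $W_a=C_a\setminus S$. Then $|S_a|=h$ and $|W_a|=r+1-h=2k-1\ge3$. Since $2k-1\le 2k+1=h-1$, we can choose pairwise disjoint perfect matchings $F_{a,w}$, $w\in W_a$, of the complete graph on $S_a$. Let $\mathcal B_a$ consist of the following blocks: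
\begin{itemize}
\item for each pair $\{e,f\}\subseteq S_a$, the block $\{e,f,w\}$ if $\{e,f\}\in F_{a,w}$ for some (necessarily unique) $w$, and the block $\{e,f\}$ otherwise;
\item the block $W_a$.
\end{itemize}
Any two elements of $C_a$ lie in exactly one block of $\mathcal B_a$. Two elements $e,f\in S_a$ lie only in the block of their pair. Elements $e\in S_a$ and $w\in W_a$ lie only in $\{e,f,w\}$, where $f$ is the partner of $e$ in $F_{a,w}$. Two elements of $W_a$ lie only in $W_a$, because every other block contains at most one element of $W_a$.

Apply Lemma~\ref{lem:blocks} to the family of all blocks $B\in\mathcal B_a$, $a\in P_1$. A block of $\mathcal B_a$ lies in $C_a$, so if it contains $x\ne y$ then $a$ is a common lower cover of $x$ and $y$. Non-neighbors therefore lie in no block, and neighbors, whose common lower cover $a$ is unique, lie in exactly one. An element of $S_a$ is in $h-1=2k+1$ blocks of $\mathcal B_a$, and an element of $W_a$ is in $h/2+1=k+2$. Hence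
\[
\begin{array}{ll}
N(e_{ab})=2(2k+1)=4k+2=d(e_{ab})+r&\text{if } ab\in H,\\
N(e_{ab})=2(k+2)\le4k+2=d(e_{ab})+r&\text{if } ab\notin H,\\
N(x)=k+2\le 4k+1=d(x)+r&\text{if } x=s_a \text{ or } s'_a.
\end{array}
\]
The lemma produces $P_3$, and Corollary~\ref{cor:wagner} extends the poset to an $r$-differential poset.

Let $v=\sum_{x\in S}x$. The coordinate of $U_2v$ at an element of $P_3$ is the number of elements of $S$ it covers. This number is $2$ for the block of a pair $\{e,f\}\subseteq S_a$ and $0$ for the block $W_a$. It is $0$ for the added elements covering a single $x$, because $N(x)=d(x)+r$ on $S$ and so such elements exist only for $x\notin S$. Thus $U_2v\equiv0$ and $v\not\equiv0\pmod 2$, and \eqref{eq:modp} gives an even Smith entry.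
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:smith}(b)]
In the poset just constructed (i) fails at $n=2$, so by Theorem~\ref{thm:positive}(e) it suffices to show that $\Delta p_3\ge\Delta p_j$ for $j<3$. We have $p_1=r$ and $p_2=\binom r2+2r=r(r+3)/2$, so $\Delta p_2=r(r+1)/2\ge\Delta p_1=r-1\ge\Delta p_0=1$. Counting only the elements of $P_3$ that come from blocks,
\[
p_3\ge r\Bigl(\binom h2+1\Bigr)=r(2k^2+3k+2)\ge r(4k+2)=r(r+2)=2p_2-p_1 ,
\]
where the second inequality is $2k^2\ge k$. This says $\Delta p_3\ge\Delta p_2$.
\end{proof}

\section{Decreasing differences for $r=1$}\label{sec:ranks}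

Let $r=1$ throughout this section. To make $\Delta p_{m+3}<\Delta p_{m+2}$ we want a large step followed by a small one. Start from a poset that is $1$-differential up to rank $m+1$. A Wagner extension gives $\Delta p_{m+2}=p_m$. A second one would give $\Delta p_{m+3}=p_{m+1}$, which is too large by $\Delta p_{m+1}$. So we look for local changes in the second Wagner extension that save elements, and we must save more than $\Delta p_{m+1}$ of them.

In Young's lattice we write partitions as words, such as $211$. The lower covers of a partition are obtained by decreasing the last part of some size by $1$, so their number is the number of distinct part sizes.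

\begin{example}\label{ex:switch}
Take ranks $0,\dots,3$ of Young's lattice and $m=2$. The Wagner extension has the elements $2'$ covering $\{3,21\}$ and $11'$ covering $\{21,111\}$, and one private cover $x_z$ for each $z\in\{3,21,111\}$. This is rank $4$ of Young's lattice: $2'=31$, $11'=211$, $x_3=4$, $x_{21}=22$, $x_{111}=1111$. A second Wagner extension has $5+3=8$ elements, while rank $5$ of Young's lattice has $7$. The difference lies above the three upper covers $31,22,211$ of $21$ (Figure~\ref{fig:switch}). The Wagner extension puts them in one block and gives each a private cover, using four elements. Young's lattice uses the three blocks $\{31,22\}$, $\{22,211\}$, $\{31,211\}$. The switch is possible because $21$ has exactly two lower covers, so that $C_{21}$ is a triple.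
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95,every node/.style={inner sep=2pt}]
\node (z) at (1.5,-1.2) {$21$};
\node (y) at (0,0) {$31$}; \node (x) at (1.5,0) {$22$}; \node (u) at (3,0) {$211$};
\node (a) at (-0.2,1.3) {$\bullet$}; \node (b) at (1,1.3) {$\bullet$};
\node (c) at (2,1.3) {$\bullet$}; \node (d) at (3.2,1.3) {$\bullet$};
\draw (z)--(y) (z)--(x) (z)--(u) (y)--(a) (y)--(b) (x)--(b) (u)--(b) (x)--(c) (u)--(d);
\node (Z) at (7.5,-1.2) {$21$};
\node (Y) at (6,0) {$31$}; \node (X) at (7.5,0) {$22$}; \node (V) at (9,0) {$211$};
\node (A) at (6,1.3) {$32$}; \node (B) at (7.5,1.3) {$311$}; \node (C) at (9,1.3) {$221$};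
\draw (Z)--(Y) (Z)--(X) (Z)--(V) (Y)--(A) (X)--(A) (Y)--(B) (V)--(B) (X)--(C) (V)--(C);
\end{tikzpicture}
\caption{Two ways to build rank $5$ above the partitions $31$, $22$, $211$, the upper covers of $21$ in Young's lattice. Left: four elements (Wagner extension). Right: three elements (Young's lattice). In both pictures each of the three partitions has two of the top elements as covers, and any two of them have exactly one common upper cover.}
\label{fig:switch}
\end{figure}

In general we perform the switch at many places. Suppose $E\subseteq P_m$ is a set any two of whose elements $y,u$ are the only lower covers of some $z\in P_{m+1}$. For each such $z$, the block $\{x_z,y',u'\}$ and the private cover of $x_z$ are replaced by the two blocks $\{x_z,y'\}$, $\{x_z,u'\}$, at no cost. The pairs $y',u'$ have then lost their common upper cover, and one block $\{y':y\in E\}$ restores all of them. It replaces the $|E|$ private covers of the elements $y'$, which saves $|E|-1$ elements. Each $y'$ has just one private cover to give up, so the sets $E$ must be disjoint.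

\begin{lemma}[Switching]\label{lem:switch}
Let $\mathbf P$ be $1$-differential up to rank $m+1$, $m\ge1$. Let $\mathcal E$ be a family of pairwise disjoint subsets $E\subseteq P_m$ with $|E|\ge2$ such that
\begin{enumerate}
\item[(K)] for all $E\in\mathcal E$ and distinct $y,u\in E$ there is $z(y,u)\in P_{m+1}$ whose set of lower covers is exactly $\{y,u\}$.
\end{enumerate}
Let $Z$ be the set of all these elements $z(y,u)$, and let $M(\mathcal E)=\sum_{E\in\mathcal E}(|E|-1)$. Let $P_{m+2}=\{x_z:z\in P_{m+1}\}\cup\{y':y\in P_m\}$ be the Wagner extension, where $x_z$ covers only $z$ and $y'$ covers exactly $C_y$. Let $P_{m+3}$ consist of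
\begin{enumerate}
\item[(a)] for $z\in P_{m+1}\setminus Z$, one element covering $\{x_z\}\cup\{y':y\lessdot z\}$;
\item[(b)] for $z=z(y,u)\in Z$, one element covering $\{x_z,y'\}$ and one covering $\{x_z,u'\}$;
\item[(c)] for $E\in\mathcal E$, one element covering $\{y':y\in E\}$;
\item[(d)] one private cover of $x_z$ for each $z\in P_{m+1}\setminus Z$, and one private cover of $y'$ for each $y\in P_m\setminus\bigcup\mathcal E$.
\end{enumerate}
The resulting poset is $1$-differential up to rank $m+3$, and
\[
p_{m+2}=p_{m+1}+p_m,\qquad p_{m+3}=p_{m+2}+p_{m+1}-M(\mathcal E).
\]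
\end{lemma}

\begin{proof}
The element $z(y,u)$ is unique by Lemma~\ref{lem:unique}(b), and it determines the pair $\{y,u\}$. We apply Lemma~\ref{lem:blocks} on rank $m+2$ to the blocks in (a), (b), (c). We say that the blocks of types (a) and (b) made from $z$ \emph{belong to} $z$. They are the blocks containing $x_z$. An element $y'$ lies in exactly one block belonging to $z$ if $y\lessdot z$ (for $z\in Z$ because $y$ is then one of the two lower covers of $z$), and in none otherwise.

\emph{Pairs.} Elements $x_z\ne x_w$ are not neighbors and lie in no common block. Elements $x_z,y'$ are neighbors exactly when $y\lessdot z$, and by the preceding remark they then lie in exactly one common block, and otherwise in none. Elements $y'\ne u'$ have $C_y\cap C_u$ as their set of common lower covers, and this set has at most one element. A block containing both is either of type (a) for some $z\in (C_y\cap C_u)\setminus Z$, or of type (c) for the unique $E$ containing $y$ and $u$, if there is one. By (K), if $y,u$ lie in a common $E$ then $C_y\cap C_u=\{z(y,u)\}\subseteq Z$. There are three cases. If $C_y\cap C_u=\emptyset$, neither kind of block exists.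 If $C_y\cap C_u=\{z\}$ with $z\notin Z$, there is one block of type (a) and none of type (c). If $C_y\cap C_u=\{z\}$ with $z\in Z$, then $y,u$ are the two lower covers of $z$, so they lie in a common $E$; there is one block of type (c) and none of type (a).

\emph{Degrees.} We have $d(x_z)+1=2$, while $N(x_z)$ is $1$ for $z\notin Z$ and $2$ for $z\in Z$. We have $d(y')+1=|C_y|+1$, while $N(y')$ is $|C_y|+1$ for $y\in\bigcup\mathcal E$ and $|C_y|$ otherwise. So the elements that Lemma~\ref{lem:blocks} adds are those in (d).

\emph{Count.} Each $z\in P_{m+1}$ contributes two elements, either through (a) and (d) or through (b). The others number $|\mathcal E|+p_m-\sum_E|E|=p_m-M(\mathcal E)$. So $p_{m+3}=2p_{m+1}+p_m-M(\mathcal E)$, and $p_{m+2}=p_{m+1}+p_m$ by Corollary~\ref{cor:wagner}.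
\end{proof}

In the situation of the lemma,
\begin{equation}\label{eq:delta}
\Delta p_{m+3}-\Delta p_{m+2}=\bigl(p_{m+1}-M(\mathcal E)\bigr)-p_m=\Delta p_{m+1}-M(\mathcal E).
\end{equation}
Example~\ref{ex:switch} is the case $m=2$, $\mathcal E=\{\{2,11\}\}$, where \eqref{eq:delta} equals $1-1=0$. Four ranks higher in Young's lattice it becomes negative: $\Delta p_7=15-11=4$, and the eleven partitions of $6$ contain five disjoint pairs satisfying (K). This yields one violation of (ii). To obtain infinitely many in a single poset we iterate, and for this we need on rank $m+2$ a new family that is again large. The blocks of size two created by the lemma provide it.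

\begin{proof}[Proof of Theorem~\ref{thm:ranks}]
We construct, for each even $m\ge6$, a poset that is $1$-differential up to rank $m+1$, each extending the previous one, and a family $\mathcal E_m$ of pairwise disjoint subsets of $P_m$ satisfying (K) and
\begin{enumerate}
\item[(I$_m$)] all members of $\mathcal E_m$ have size $2$ or $3$, and each $y\in P_m\setminus\bigcup\mathcal E_m$ has a private cover $c_y\in P_{m+1}$.
\end{enumerate}
The private cover $c_y$ will supply a partner for $y'$ in the next family.

\emph{Start.} Let ranks $0,\dots,7$ be those of Young's lattice, so $p_6=11$ and $p_7=15$. Let $\mathcal E_6$ consist of the five pairs in the first row below; under each pair stands the partition of $7$ with exactly these two lower covers.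
\[
\begin{array}{ccccc}
\{21111,111111\}&\{411,3111\}&\{51,42\}&\{33,321\}&\{222,2211\}\\
211111&4111&52&331&2221
\end{array}
\]
The pairs are disjoint and contain every partition of $6$ except the one-part partition $6$, which has the private cover $7$. So (K) and (I$_6$) hold, and $M(\mathcal E_6)=5$.

\emph{Step.} Given the data for $m$, build $P_{m+2}$ and $P_{m+3}$ by Lemma~\ref{lem:switch} with $\mathcal E=\mathcal E_m$. The aim is to place every $y'$ in a member of $\mathcal E_{m+2}$ together with one element $x_z$. Let $\mathcal E_{m+2}$ consist of the following sets.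
\begin{itemize}
\item For $y\in P_m\setminus\bigcup\mathcal E_m$, the pair $\{x_{c_y},y'\}$. Here $c_y\notin Z$ since $d(c_y)=1$, and the element (a) for $c_y$ covers exactly this pair.
\item For $E=\{y,u\}\in\mathcal E_m$ and $z=z(y,u)$, the triple $\{x_z,y',u'\}$. Its three pairs are the sets of lower covers of the two elements (b) for $z$ and of the element (c) for $E$. (In Example~\ref{ex:switch} this is the triple $\{22,31,211\}$.)
\item For $E=\{y_1,y_2,y_3\}\in\mathcal E_m$ and $z_{ij}=z(y_i,y_j)$, the three pairs $\{x_{z_{12}},y_1'\}$, $\{x_{z_{23}},y_2'\}$, $\{x_{z_{13}},y_3'\}$. Each is the set of lower covers of an element of type (b). The triple $\{y_1',y_2',y_3'\}$ itself cannot be used, since its pairs are covered by the element (c), which has three lower covers.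
\end{itemize}
So (K) holds. The members are disjoint: each $y'$ is used exactly once, each $x_z$ with $z\in Z$ is used exactly once, and the elements $c_y$ are distinct and lie outside $Z$. The elements of $P_{m+2}$ in no member are of the form $x_z$ with $z\notin Z$, and these have a private cover by (d). Hence (I$_{m+2}$) holds. Each member contains exactly one element $x_z$, so $|E|-1$ counts the elements $y'$ in $E$, and
\begin{equation}\label{eq:M}
M(\mathcal E_{m+2})=p_m .
\end{equation}

\emph{The differences.} The union of all ranks is a $1$-differential poset. For even $m\ge6$ let $\delta_m=\Delta p_{m+1}-M(\mathcal E_m)$, which equals $\Delta p_{m+3}-\Delta p_{m+2}$ by \eqref{eq:delta}. We have $\delta_6=(15-11)-5=-1$. For even $m\ge8$, Lemma~\ref{lem:switch} applied at $m-2$ gives $\Delta p_{m+1}=p_{m-1}-M(\mathcal E_{m-2})$, and \eqref{eq:M} gives $M(\mathcal E_m)=p_{m-2}$. Therefore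
\[
\delta_m=p_{m-1}-M(\mathcal E_{m-2})-p_{m-2}=\Delta p_{m-1}-M(\mathcal E_{m-2})=\delta_{m-2}.
\]
So $\delta_m=-1$ for all even $m\ge6$, which is the theorem with $n=m+2$.
\end{proof}

The recursions of Lemma~\ref{lem:switch}, with $M(\mathcal E_6)=5$, $M(\mathcal E_8)=p_6$ and $M(\mathcal E_{10})=p_8$, give the following values; the first violation of (ii) is $\Delta p_9=10<11=\Delta p_8$.
\[
\begin{array}{c|cccccccc}
n&6&7&8&9&10&11&12&13\\\hline
p_n&11&15&26&36&62&87&149&210\\
\Delta p_n&&4&11&10&26&25&62&61
\end{array}
\]

\begin{thebibliography}{9}

\bibitem{thesis}
\emph{Smith Invariants and Dual Graded Graphs},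
\texttt{https://www-users.math.umn.edu/\textasciitilde reiner/REU/Miller\_thesis.pdf}.

\bibitem{Stanley}
Stanley, \emph{Differential posets}, 1988.

\end{thebibliography}
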